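# The homeomorphism problem for triangulated closed $n$-manifolds has Turing degree $\mathbf 0'$ for every $n\ge 4$

## 1. Guessing $\mathbf 0'$: the search for a common subdivision

Someone hands you two finite simplicial complexes and asks whether they present homeomorphic closed manifolds of dimension $n\ge4$. The answer one would first guess is that this is exactly as hard as the halting problem. A "yes" should be confirmable by a search, because one can look for a homeomorphism. A "no" should not be decidable in general, because fundamental groups get in the way. We first fix the words, then test the guess.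

**Definition (computability).** A set $D\subseteq\mathbb N$ is *computably enumerable* (c.e.) if some program halts exactly on the members of $D$. We write $X\le_T D$ if membership in $X$ can be decided by a program with oracle $D$, and $X\equiv_T D$ if both reductions hold; the classes of $\equiv_T$ are the Turing degrees. The jump $D'$ is the set of codes of programs that halt with oracle $D$. We write $0$ for the empty set, so $0'$ is the halting problem, and $\mathbf 0'$ is its degree. A *many-one reduction* of $A$ to $B$ is a computable function $\phi$ with $x\in A\iff\phi(x)\in B$. A c.e. set $B$ is *many-one complete* if every c.e. set has a many-one reduction to $B$; the set $0'$ is an example.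

Every c.e. set is $\le_T0'$: to decide $x\in D$, ask $0'$ whether the search for $x$ halts.

**Definition (the problem).** Fix an effective coding of finite abstract simplicial complexes. For $n\ge4$, $\mathrm{HomeomorphismProblem}(n)$ is the set of codes of pairs $(K,L)$ such that $|K|$ and $|L|$ are closed (compact, without boundary) connected topological $n$-manifolds and $|K|\cong|L|$. A complex counts as presenting a manifold whenever its realization is a topological manifold; the triangulation need not be combinatorial.

The question, posed with the source "An Arithmetic Analysis of Closed Surfaces" (https://homepages.math.uic.edu/~mht/papers/closed-surfaces.pdf), is to determine the Turing degree of this set for each fixed $n\ge4$. Markov's theorem gives $0'\le_T\mathrm{HomeomorphismProblem}(n)$; we shall prove a sharper form of it in Section 12. So the guess comes down to an upper bound, and the naive proof of it runs as follows: enumerate all subdivisions of $K$ and of $L$ with rational vertices, and halt when a subdivision of $K$ is isomorphic to one of $L$. An isomorphism of subdivisions gives a homeomorphism,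 so this search never halts wrongly.

Let us try it where everything can be drawn, although these dimensions are below the range of the problem. In dimension 1, let $K$ be a cycle with $p$ edges and $L$ a cycle with $q$ edges. Cut each edge of $K$ into $q$ pieces and each edge of $L$ into $p$ pieces: both become the cycle with $pq$ edges. In dimension 2, let $K$ be the boundary of the tetrahedron $1234$ and $L$ the boundary of the octahedron. Subdivide the edge $12$ of $K$ at a point $p$ and the opposite edge $34$ at a point $q$. The four triangles become
$$1p3,\quad 2p3,\quad 1p4,\quad 2p4,\quad 13q,\quad 14q,\quad 23q,\quad 24q,$$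
which is the suspension, with apexes $p,q$, of the 4-cycle $1,3,2,4$. That is the octahedron, so the search succeeds.

The guess will turn out to be right, but this proof of it is wrong, and it fails already on spheres.

## 2. A sphere with no common subdivision, and moduli that depend on the target

We recall the simplicial vocabulary. The *join* $K*L$ has as simplices the unions $\alpha\cup\beta$ with $\alpha\in K$, $\beta\in L$, one of them possibly empty. The *link* $\mathrm{lk}\,\sigma$ consists of the simplices $\tau$ disjoint from $\sigma$ with $\sigma*\tau\in K$; the *star* of a vertex is $\mathrm{st}(v)=v*\mathrm{lk}(v)$. Joining with two points is suspension. For instance, in $\partial\Delta^{n+1}$ the link of a vertex is the boundary of the opposite $n$-simplex.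

**A pair that the search never finds.** Let $n\ge5$, let $\Sigma$ be a triangulated homology 3-sphere with $\pi_1(\Sigma)\ne1$ (the Poincaré sphere), and let
$$K=\Sigma*\partial\Delta^{n-3},\qquad L=\partial\Delta^{n+1}.$$
Here $\partial\Delta^{n-3}$ is a sphere of dimension $n-4$, so $\dim K=3+(n-4)+1=n$. The link of $\alpha*\beta$ is the join of $\mathrm{lk}_\Sigma\alpha$, which is a sphere or is $\Sigma$ itself if $\alpha=\emptyset$, with the link of $\beta$ in $\partial\Delta^{n-3}$. A join of homology spheres is a homology sphere, so all links in $K$ have the homology of spheres of the right dimension. The link of a vertex of $\partial\Delta^{n-3}$ is the join of the connected space $\Sigma$ with a nonempty sphere, hence simply connected. The link of a vertex of $\Sigma$ is $S^2*S^{n-4}=S^{n-1}$. By theorem (E) of Section 3, $|K|$ is a closed $n$-manifold. It is simply connected with the homology of $S^n$, so by theorem (P) of Section 3, $|K|\cong S^n\cong|L|$.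

If a subdivision of $K$ were isomorphic to one of $L$, then $|K|$ would be a PL manifold, and in any triangulation of a PL manifold all links are PL spheres (a textbook fact). But a top simplex of $\partial\Delta^{n-3}$ has link $\Sigma$ in $K$, and $\pi_1(\Sigma)\ne1$. So $(K,L)$ belongs to the problem and the search runs forever. For $n=4$ this example does not exist, as the proof of Lemma 3 will show, but nothing recalled here turns a homeomorphism of 4-manifolds into a PL one, so the search is not justified there either.

**Second attempt: certify an approximation.** A homeomorphism is an infinite object, but it can be approximated by PL maps. When is a map close to a homeomorphism?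

**Definition ($\delta$-equivalence).** A map $f:X\to Y$ of compact metric spaces is a *$\delta$-equivalence* if there are $g:Y\to X$, a homotopy $h$ from $fg$ to $\mathrm{id}_Y$ with $\operatorname{diam}h(\{y\}\times I)<\delta$ for all $y$, and a homotopy $k$ from $gf$ to $\mathrm{id}_X$ with $\operatorname{diam}fk(\{x\}\times I)<\delta$ for all $x$.

*Example.* On the circle $\mathbb R/\mathbb Z$ let $f(x)=x+\phi(x)$ with $|\phi|\le c<\frac12$. Take $g=\mathrm{id}$ and $h_s(x)=k_s(x)=x+(1-s)\phi(x)$. The tracks of $h$ have diameter at most $c$. Since $f$ moves points by at most $c$, the tracks of $fk$ have diameter at most $3c$. So $f$ is a $\delta$-equivalence whenever $3c<\delta$, although it need not be injective. A constant map is not a $\delta$-equivalence for any $\delta$, since it is not a homotopy equivalence.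

The theorem (α) of Section 3 says: for a closed metrized $n$-manifold $Y$, $n\ge4$, and $\varepsilon>0$ there is $\delta>0$ such that every $\delta$-equivalence from a closed $n$-manifold to $Y$ is $\varepsilon$-close to a homeomorphism. This suggests searching for a PL $\delta$-equivalence $|K|\to|L|$. For a *fixed* $L$ it works: hard-wire a rational $\delta$ belonging to $Y=|L|$ and $\varepsilon=1$, and wait for finite PL data that exhibit a $\delta$-equivalence (and for the confirmation, Lemma 3, that $|K|$ is a closed connected $n$-manifold). Whatever is found is close to a homeomorphism, and every homeomorphism has PL approximations that are $\delta$-equivalences, by the argument of Lemma 9 below.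

The approach stops at the uniformity in $L$. The number $\delta$ depends on $|L|$, and (α) gives no way to compute it from $L$. A wrong $\delta$ is fatal: once $\delta$ exceeds the diameter of $|L|$, a $\delta$-equivalence is merely a homotopy equivalence, and homotopy equivalent manifolds need not be homeomorphic (the lens spaces $L(7,1)$ and $L(7,2)$ are the textbook pair, in dimension three).

**What gets past this point.** Do not approximate over $|L|$; approximate in charts whose target is always the *same* manifold $S^n$. Each vertex supplies a chart: the suspension of its link is homeomorphic to $S^n$ (Lemma 4), even for non-combinatorial triangulations such as $\Sigma*\partial\Delta^{n-3}$. Over $S^n$ one still needs $\delta$ as a function of $\varepsilon$, because the precision needed depends on $K$ and $L$ and is unbounded. But $S^n$ can be rescaled. Blowing up small caps to a fixed size turns the one value $\delta(\varepsilon_0)$ into a *linear* modulus $\delta=\kappa\varepsilon$ (Lemma 7), with a single unknown number $\kappa(n)$ that can be written into the program. Finally, approximate charts must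 be glued to a global homeomorphism, again with explicit precision; for this the Edwards–Kirby theorem is brought to a linear modulus (Lemmas 5 and 6).

## 3. The two theorems, conventions, and the theorems quoted

**Theorem 1.** For every $n\ge4$, $\mathrm{HomeomorphismProblem}(n)$ is computably enumerable. Together with $0'\le_T\mathrm{HomeomorphismProblem}(n)$ this gives $\mathrm{HomeomorphismProblem}(n)\equiv_T0'$. So the degree is $\mathbf 0'$, independently of $n$.

**Theorem 2.** For every $n\ge4$, $\mathrm{HomeomorphismProblem}(n)$ is many-one complete among c.e. sets, hence computably isomorphic to $0'$ (Myhill). This remains true when the second complex is a fixed triangulation of a suitable fixed manifold $\#_k(S^2\times S^{n-2})$.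

**Conventions.** Manifolds are nonempty, topological, and without boundary unless stated. $B(t)\subset\mathbb R^n$ is the open ball of radius $t$ about $0$, and $\overline{B(t)}$ its closure. We write $S^n=\mathbb R^n\cup\{\infty\}$ with the chordal metric
$$d(z,w)=\frac{2|z-w|}{\sqrt{1+|z|^2}\sqrt{1+|w|^2}},\qquad d(z,\infty)=\frac2{\sqrt{1+|z|^2}},$$
which under stereographic projection is the Euclidean distance on the unit sphere of $\mathbb R^{n+1}$. We put $|\infty|=\infty$. *Invariance of domain* will be used constantly: a continuous injective map between $n$-manifolds is open.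

**Quoted theorems.**

**(EK)** Edwards–Kirby, *Deformations of spaces of imbeddings*, Ann. of Math. 93 (1971), Theorem 5.1. Let $M$ be a manifold, $E\subset M$ compact with neighborhood $U$, and $D\subset M$ closed with closed neighborhood $V$. Let $I(U,A;M)$ be the space (compact-open topology) of embeddings $U\to M$ that are the inclusion on $A$. Then some neighborhood $\mathcal P$ of the inclusion $\iota$ in $I(U,U\cap V;M)$ admits a deformation $\varphi:\mathcal P\times[0,1]\to I(U,U\cap D;M)$ with $\varphi(h,0)=h$, $\varphi(h,1)=\mathrm{id}$ on $U\cap(E\cup D)$, $\varphi(\iota,t)=\iota$, and $\varphi(h,t)=h$ off a fixed compact neighborhood $\mathcal C\subset U$ of $E$.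

In words: an embedding near the inclusion can be deformed, keeping what is already the identity on $V$ the identity on the smaller $D$, until it is the identity on $E$ as well; nothing happens far from $E$.

**(α)** For a closed metrized $n$-manifold $Y$, $n\ge4$, and $\varepsilon>0$ there is $\delta>0$ such that every $\delta$-equivalence $f:X\to Y$ from a closed $n$-manifold is $\varepsilon$-close to a homeomorphism. For $n\ge5$ this is Chapman–Ferry, Amer. J. Math. 101 (1979). Their statement is: for every open cover $\mathcal A$ of $Y$ there is an open cover $\mathcal B$ such that every $\mathcal B$-equivalence is $\mathcal A$-close to a homeomorphism, where in a $\mathcal B$-equivalence each $h(\{y\}\times I)$ and each $fk(\{x\}\times I)$ lies in a member of $\mathcal B$. Take $\mathcal A$ to be the balls of radius $\varepsilon/3$ and $\delta$ a Lebesgue number of $\mathcal B$ to get the metric form. For $n=4$ it is Ferry–Weinberger, Invent. Math. 105 (1991). The proofs of Theorems 1 and 2 use only $Y=S^n$, and Section 13 derives the case $Y=S^4$ from dimension 5.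

**(P)** A closed topological $n$-manifold homotopy equivalent to $S^n$ is homeomorphic to $S^n$: Newman 1966 for $n\ge5$, Freedman 1982 for $n=4$.

**(B)** Brown's generalized Schoenflies theorem: a bicollared $(n-1)$-sphere in $S^n$ bounds a closed $n$-ball on each side.

**(E)** Edwards (Proc. ICM Helsinki 1978; see also Cannon, Bull. AMS 84 (1978)). For $n\ge5$, a finite complex of dimension $n$ such that every $k$-simplex has a link with the integral homology of $S^{n-k-1}$, and such that vertex links are simply connected, is a closed topological $n$-manifold.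

**(T)** Tarski: first-order statements over the ordered field $\mathbb R$ with rational coefficients are decidable.

## 4. Recognizing manifolds, and suspended links as charts

**Lemma 3.** For $n\ge4$ the set of $K$ with $|K|$ a closed connected $n$-manifold is c.e.

*Proof.* We use the conventions $S^{-1}=\emptyset$ and $\tilde H_{-1}(\emptyset)=\mathbb Z$. The claim is that $|K|$ is such a manifold if and only if $K$ is nonempty and connected, has no simplex of dimension $>n$, each $k$-simplex $\sigma$ satisfies $\tilde H_*(\mathrm{lk}\,\sigma)\cong\tilde H_*(S^{n-k-1})$, and vertex links are simply connected. All conditions but the last are decidable, homology being integer linear algebra. The last is c.e.: write down the finite edge-path presentation of $\pi_1$ and list consequences of the relators until every generator has been shown trivial.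

**Necessity.** We check the conditions on a manifold. The interior of a simplex of top dimension is open in $|K|$, so $\dim K=n$ by invariance of domain. Let $x$ be interior to the $k$-simplex $\sigma$. The set $\sigma*\mathrm{lk}\,\sigma$ is a cone with apex $x$ on $\partial\sigma*\mathrm{lk}\,\sigma$, and joining with the $(k-1)$-sphere $\partial\sigma$ is $k$-fold suspension. Hence
$$H_i(|K|,|K|-x)\cong\tilde H_{i-1}(\partial\sigma*\mathrm{lk}\,\sigma)\cong\tilde H_{i-k-1}(\mathrm{lk}\,\sigma).$$
In an $n$-manifold the left side is $\mathbb Z$ for $i=n$ and zero otherwise, which is the homology condition. Now let $\Lambda$ be the link of a vertex $v$. It has the homology of $S^{n-1}$, so it is connected. Choose nested neighborhoods of $v$: a small open cone inside a Euclidean ball $B$ inside the open star. Remove $v$ from all three. The inclusion of the punctured small cone into the punctured star is a homotopy equivalence between spaces homotopy equivalent to $|\Lambda|$. It factors through $B-v\simeq S^{n-1}$, which is simply connected. So an isomorphism of $\pi_1(\Lambda)$ factors through the trivial group,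 and $\pi_1(\Lambda)=1$.

**Sufficiency.** We build the manifold structure. A maximal simplex has empty link, so the homology condition forces its dimension to be $n$. For $n\ge5$ apply (E). Let $n=4$. The link of a 3-simplex is a 0-dimensional complex with the homology of $S^0$, so it is two points. The link of a 2-simplex is then a graph with all degrees 2, connected because it has the homology of $S^1$: a circle. The link of an edge is then a closed surface with the homology of $S^2$: a 2-sphere. So the link of a vertex is a closed simply connected 3-manifold, hence $S^3$ (Perelman), and the open star of a vertex is an open cone on $S^3$, that is, $\mathbb R^4$. $\square$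

For a vertex $v$ of $K$ let $O_v$ be its open star, the set of points with positive $v$-coordinate, and let
$$S_v=\mathrm{lk}(v)*\{v,v'\}$$
be the suspended link, with a new vertex $v'$. Then $\mathrm{st}(v)\subset S_v$, and $O_v$ is open both in $|K|$ and in $|S_v|$. For $K=\Sigma*\partial\Delta^{2}$ (the case $n=5$ of Section 2) and $v$ a vertex of $\partial\Delta^2$, the complex $S_v$ is the join of $\Sigma$ with a 4-cycle. It is not a combinatorial sphere, but the next lemma shows that it is a sphere.

**Lemma 4.** If $|K|$ is a closed $n$-manifold, $n\ge4$, then $|S_v|\cong S^n$ for every vertex $v$.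

*Proof.* The two open sets $|S_v|-\{v\}$ and $|S_v|-\{v'\}$ are open cones on $\mathrm{lk}(v)$, hence homeomorphic to $O_v$, which is a manifold. So $|S_v|$ is a closed $n$-manifold. The link has the homology of $S^{n-1}$, by the necessity part of the proof of Lemma 3 (which does not use connectedness of $|K|$). So $|S_v|$ has the homology of $S^n$, and, being a union of two contractible open sets with connected intersection, it is simply connected. By the Hurewicz and Whitehead theorems it is homotopy equivalent to $S^n$; apply (P). $\square$

## 5. Edwards–Kirby extension with a linear modulus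

An injective map $\psi$ of an open set $\Omega\subset\mathbb R^n$, close to the identity, should agree away from the edge of $\Omega$ with a homeomorphism of $\mathbb R^n$ that is the identity off $\Omega$. What matters for us is how far from the edge: a fixed multiple of the displacement.

**Lemma 5.** There is a rational $C=C(n)\ge1$ such that for every open $\Omega\subset\mathbb R^n$, $a>0$, and continuous injective $\psi:\Omega\to\mathbb R^n$ with $|\psi-\mathrm{id}|\le a$, there is a homeomorphism $\Psi$ of $\mathbb R^n$ with: $\Psi=\psi$ at every $x$ such that the open $Ca$-ball about $x$ lies in $\Omega$; $\Psi=\mathrm{id}$ off $\Omega$; $|\Psi-\mathrm{id}|\le Ca$.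

*The case $n=1$ by hand, with $C=3$.* Work on one component $(p,q)$ of $\Omega$; suppose it is bounded. If $q-p<6a$, no point of it has its $3a$-ball inside; let $\Psi=\mathrm{id}$ there. If $q-p\ge6a$, pick $x<y$ in $(p,q)$ with $y-x>2a$; then $\psi(y)\ge y-a>x+a\ge\psi(x)$, so the injective continuous $\psi$ is increasing. Let $\Psi=\psi$ on $[p+3a,q-3a]$, let $\Psi$ be affine on $[p,p+3a]$ from the value $p$ to the value $\psi(p+3a)\ge p+2a$, and do the same on the right. Then $\Psi$ is increasing, and $|\Psi-\mathrm{id}|\le a$ since on the affine pieces $\Psi-\mathrm{id}$ interpolates between $0$ and a value of size at most $a$. At an infinite end nothing needs to be done. In higher dimension there is no interpolation formula; (EK) replaces it.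

*Proof.* The theorem (EK) is qualitative: how small "near the inclusion" must be depends on the sets. We cut $\mathbb R^n$ into unit cubes, so that only finitely many configurations of sets occur, get one threshold $a_0$ for all $\Omega$, and obtain the linear statement by rescaling.

**Step 1: the cubes.** This step fixes the sets to which (EK) will be applied. Let $N_\eta(Q)$ be the closed sup-norm $\eta$-neighborhood of $Q$. Consider the cubes $Q=z+[0,1]^n$, $z\in\mathbb Z^n$, and color $Q$ by $z\bmod4$, which gives $m=4^n$ colors, numbered $1,\dots,m$. Put $U_Q=\mathrm{int}\,N_1(Q)=z+(-1,2)^n$. These are disjoint for distinct cubes of the same color, as the intervals $(-1,2)$ and $(3,6)$ are. Let $\mathcal Q$ be the set of $Q$ with $N_2(Q)\subset\Omega$, and for $0\le j\le m$ let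
$$\eta_j=\tfrac12-\tfrac j{4m},\qquad D_j=\bigcup\{N_{\eta_j}(Q):Q\in\mathcal Q,\ \mathrm{color}(Q)\le j\}.$$

**Step 2: making $\psi$ the identity, one color at a time.** We construct embeddings $\psi_j:\Omega\to\mathbb R^n$ with $\psi_0=\psi$ and
$$\psi_j=\mathrm{id}\text{ on }D_j,\qquad \psi_j(\Omega)=\psi(\Omega),\qquad|\psi_j-\mathrm{id}|<b_j,$$
where the thresholds $b_0\le b_1\le\dots\le b_m=\frac12$ are chosen below and depend only on $n$. To pass from $j$ to $j+1$, apply (EK) in $\mathbb R^n$ for each $Q\in\mathcal Q$ of color $j+1$, with $E=N_{\eta_{j+1}}(Q)$ and $U=U_Q$. For $D$ and $V$ take the unions of $N_{\eta_{j+1}}(Q')$ and of $N_{\eta_j}(Q')$ respectively, over those $Q'\in\mathcal Q$ of color $\le j$ with $N_{1/2}(Q')\cap U_Q\ne\emptyset$. Since $\eta_j>\eta_{j+1}$, $V$ is a closed neighborhood of $D$. Up to translation only finitely many configurations $(E,U,D,V)$ occur, over all $\Omega$; use translates of one $\varphi$ (with its $\mathcal P$ and $\mathcal C$) per configuration.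

Given $b_{j+1}$, we choose $b_j\le b_{j+1}$ such that $|h-\mathrm{id}|<b_j$ on $U_Q$ implies $h\in\mathcal P$ and $|\varphi(h,1)-\mathrm{id}|<b_{j+1}$ on $\mathcal C$, for every configuration. This is possible by continuity of $\varphi$ at $(\iota,1)$ and $\varphi(\iota,1)=\iota$, since $\mathcal C$ is compact. Now $\psi_j|U_Q$ is the identity on $U_Q\cap V\subset D_j$, so we may put
$$\psi_{j+1}=\varphi(\psi_j|U_Q,1)\ \text{ on each such }U_Q,\qquad\psi_{j+1}=\psi_j\ \text{ elsewhere.}$$
The sets $\mathcal C$ are compact, lie in the disjoint sets $U_Q$, and form a locally finite family; off their union $\psi_{j+1}=\psi_j$. So $\psi_{j+1}$ is continuous, and $|\psi_{j+1}-\mathrm{id}|<b_{j+1}$.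

*It is the identity on $D_{j+1}$.* On $N_{\eta_{j+1}}(Q)$ with $Q$ of color $j+1$ this is the conclusion of (EK) on $E$. A point of $N_{\eta_{j+1}}(Q')$ with $\mathrm{color}(Q')\le j$ either lies in some $U_Q$, and then $N_{1/2}(Q')$ meets $U_Q$, so the point lies in the corresponding $D$; or it is not moved from $\psi_j=\mathrm{id}$.

*It is an embedding with image $\psi(\Omega)$.* It suffices that $h_t=\varphi(h,t)$ satisfies $h_t(U_Q)=h_0(U_Q)$: then $\psi_{j+1}$ is injective on each $U_Q$ with the same image there as $\psi_j$. Choose a compact $\mathcal C_1\subset U_Q$ with $\mathcal C\subset\mathrm{int}\,\mathcal C_1$. Then $h_t(\partial\mathcal C_1)=h_0(\partial\mathcal C_1)$. The set $h_t(\mathrm{int}\,\mathcal C_1)$ is open by invariance of domain. It equals $h_t(\mathcal C_1)-h_0(\partial\mathcal C_1)$ by injectivity, so it is closed in $\mathbb R^n-h_0(\partial\mathcal C_1)$. Hence it is a union of components of $\mathbb R^n-h_0(\partial\mathcal C_1)$. For $x\in\mathrm{int}\,\mathcal C_1$ the path $\tau\mapsto h_\tau(x)$ avoids $h_\tau(\partial\mathcal C_1)=h_0(\partial\mathcal C_1)$, so $h_t(x)$ and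 $h_0(x)$ lie in the same component, and this component lies in both $h_0(\mathrm{int}\,\mathcal C_1)$ and $h_t(\mathrm{int}\,\mathcal C_1)$. As $x$ varies we get $h_t(\mathrm{int}\,\mathcal C_1)=h_0(\mathrm{int}\,\mathcal C_1)$. Outside $\mathrm{int}\,\mathcal C_1$ the maps agree, so $h_t(U_Q)=h_0(U_Q)$.

**Step 3: the homeomorphism at unit scale.** Here we turn "$\psi$ made the identity inside" into "$\psi$ extended". Fix a rational $a_0$ with $0<a_0<b_0$ and suppose $|\psi-\mathrm{id}|\le a_0$. Define
$$\Psi=\psi\psi_m^{-1}\ \text{ on }\psi(\Omega)=\psi_m(\Omega),\qquad\Psi=\mathrm{id}\ \text{ elsewhere.}$$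
Let $\mathcal K\subset\Omega$ be the union of all the compacta $\mathcal C$ used, a locally finite union in $\mathbb R^n$. Off $\mathcal K$ we have $\psi_m=\psi$. As $\psi$ and $\psi_m$ are injective with the same image, also $\psi(\mathcal K)=\psi_m(\mathcal K)$, and $\Psi=\mathrm{id}$ off this set. The set $\psi(\mathcal K)$ is closed in $\mathbb R^n$, being a locally finite union of compacta (as $\psi$ moves points a bounded amount), and it lies in the open set $\psi(\Omega)$. So $\Psi$ is a bijection of $\mathbb R^n$ that is a homeomorphism of the open set $\psi(\Omega)$ onto itself and the identity on the open set $\mathbb R^n-\psi(\mathcal K)$. Hence it is a homeomorphism.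

Each $\mathcal C$ lies in $N_1(Q)$ for some $Q\in\mathcal Q$, and $|\psi-\mathrm{id}|\le\frac12$, so $\psi(\mathcal K)\subset\bigcup_{\mathcal Q}N_2(Q)\subset\Omega$. Thus $\Psi=\mathrm{id}$ off $\Omega$. Also $|\Psi-\mathrm{id}|\le\sup|\psi-\psi_m|\le1$. If $x\in Q\in\mathcal Q$, then $x\in D_m$, so $\psi_m(x)=x$ and $\Psi(x)=\psi(x)$. This covers every $x$ whose open $4\sqrt n$-ball lies in $\Omega$: if $x\in Q$, all points of $N_2(Q)$ have sup-distance at most $3$, hence Euclidean distance at most $3\sqrt n<4\sqrt n$, from $x$.

**Step 4: rescaling.** This is where linearity comes from. Given $a$, put $c=a_0/a$ and apply Step 3 to $x\mapsto c\,\psi(x/c)$ on $c\,\Omega$, whose displacement is at most $a_0$. Scaling back, the displacement of $\Psi$ is at most $1/c=a/a_0$, and $\Psi=\psi$ wherever the open ball of radius $4\sqrt n\,a/a_0$ lies in $\Omega$. Any rational $C\ge4\sqrt n/a_0$ works, and it is $\ge1$. $\square$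

Fix $C=C(n)$ from now on.

## 6. Gluing one family of charts

Suppose part of a homeomorphism $X\to Y$ has been built as $H:U\to Y$, and charts $P_i\subset X$ and $R_i\subset Y$ are given in which $H$ looks almost like the identity. The next lemma extends $H$ over the charts. It keeps $H$ on a slightly smaller set $U'$, and the displacement grows only by the factor $C$.

**Lemma 6.** Let $X,Y$ be $n$-manifolds. For $i$ in a finite set let $P_i\subset X$ be pairwise disjoint open sets and $R_i\subset Y$ pairwise disjoint open sets, with homeomorphisms onto $\theta_i:P_i\to B(3)$, $\eta_i:R_i\to B(4)$. Put $P_i(\rho)=\theta_i^{-1}(B(\rho))$. Let $U'\subset U\subset X$ be open, $H:U\to Y$ continuous and injective, $a>0$, $t=Ca\le\frac18$. Assume: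

* (G1) $x\in U\cap P_i\Rightarrow H(x)\in R_i$ and $|\eta_iH(x)-\theta_i(x)|\le a$;
* (G2) $x\in U$, $H(x)\in R_i$, $|\eta_iH(x)|<\frac52\Rightarrow x\in P_i$;
* (G3) $x\in U'\cap P_i$, $|\theta_i(x)|<\frac{11}4$, $|z-\theta_i(x)|<t\Rightarrow\theta_i^{-1}(z)\in U$.

Then for $0<\rho\le\frac94$ there is a continuous injective $H':U'\cup\bigcup_iP_i(\rho)\to Y$ with $H'=H$ on $U'$ and, on $P_i(\rho)$, $H'(x)\in R_i$ and $|\eta_iH'(x)-\theta_i(x)|\le t$.

Condition (G1) says that $H$ is nearly the identity in the charts. Condition (G2) says that a point with image in the middle of $R_i$ comes from $P_i$. Condition (G3) says that $U'$ stays $t$ away from the edge of $U$, measured in the chart.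

*Proof.* In (G3), $|z|<\frac{11}4+\frac18<3$, so $\theta_i^{-1}(z)$ makes sense. Let $\Omega_i=\theta_i(U\cap P_i)$ and $\psi_i=\eta_iH\theta_i^{-1}:\Omega_i\to\mathbb R^n$, which is injective with $|\psi_i-\mathrm{id}|\le a$. Let $\Psi_i$ be the homeomorphism from Lemma 5. If $x\in U'\cap P_i$ and $|\theta_i(x)|<\frac{11}4$, then by (G3) the open $Ca$-ball about $\theta_i(x)$ lies in $\Omega_i$. Hence
$$x\in U'\cap P_i,\ |\theta_i(x)|<\tfrac{11}4\ \Longrightarrow\ \Psi_i\theta_i(x)=\eta_iH(x).\tag{1}$$
Put $H'=H$ on $U'$ and $H'=\eta_i^{-1}\Psi_i\theta_i$ on $P_i(\rho)$. The second formula makes sense because $|\Psi_i\theta_i|<\rho+t<\frac52$ there. By (1) the two formulas agree on overlaps, and $H'$ is continuous because it is so on the open sets $U'$ and $P_i(\rho)$. On $P_i(\rho)$ we have $|\eta_iH'-\theta_i|=|\Psi_i\theta_i-\theta_i|\le t$.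

It remains to prove injectivity. $H'$ is injective on $U'$ and on each $P_i(\rho)$, and for $i\ne k$ the images of $P_i(\rho)$ and $P_k(\rho)$ lie in the disjoint sets $R_i$, $R_k$. Let $x\in U'$, $x'\in P_i(\rho)$ and $H(x)=H'(x')=y$. Then $y\in R_i$ and $|\eta_i(y)|<\frac52$. So $x\in P_i$ by (G2), and $|\theta_i(x)|<\frac52+a<\frac{11}4$ by (G1). By (1), $\Psi_i\theta_i(x)=\eta_i(y)=\Psi_i\theta_i(x')$, so $x=x'$. $\square$

## 7. The α-approximation theorem over $S^n$ with a linear modulus

**Lemma 7.** For $n\ge4$ there is a rational $\kappa=\kappa(n)>0$ such that for $0<\varepsilon\le1$ every $\kappa\varepsilon$-equivalence $f:X\to S^n$ from a closed $n$-manifold is $\varepsilon$-close to a homeomorphism.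

*Proof.* Cover $S^n$ by caps of radius comparable to $\varepsilon$. Blow each cap up to a fixed size, apply (α) at one fixed precision to each blown-up map, and glue the resulting homeomorphisms with Lemma 6. A bounded number of colors suffices at every scale, so the loss is bounded.

**Step 1: metric facts.** We collect the inequalities that translate between $d$ and Euclidean coordinates.

**(F1)** *If $d(z,w)\le\frac1{100}$ and $|z|\le8$, then $w\in\mathbb R^n$ and $|z-w|\le50\,d(z,w)$.* Indeed $\sqrt{1+|z|^2}\le\sqrt{65}<8.07$, so $d(w,\infty)\ge\frac2{8.07}-0.01>0.237$. Hence $w\ne\infty$ and $\sqrt{1+|w|^2}=2/d(w,\infty)<8.5$. Then $|z-w|\le\frac12(8.07)(8.5)\,d(z,w)\le50\,d(z,w)$.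

For $p\in S^n$ and $0<r\le\frac1{100}$ let $\lambda_p=D\circ\rho_p$, where $\rho_p$ is an isometry of $S^n$ taking $p$ to $0$ and $D(z)=z/r$, $D(\infty)=\infty$.

**(F2)** *$\lambda_p$ is $\frac1r$-Lipschitz for $d$.* For finite $z,w$, the ratio $d(z/r,w/r)/d(z,w)$ equals $r\sqrt{\frac{1+|z|^2}{r^2+|z|^2}}\sqrt{\frac{1+|w|^2}{r^2+|w|^2}}$. Each quotient under a root is at most $r^{-2}$, since $r^2(1+s)\le r^2+s$ for $r\le1$, $s\ge0$. So the ratio is at most $\frac1r$. If $w=\infty$, the ratio is $r\sqrt{\frac{1+|z|^2}{r^2+|z|^2}}\le1$.

**(F3)** *If $\lambda_py,\lambda_py'\in\mathbb R^n$, then $d(y,y')\le2r|\lambda_py-\lambda_py'|$. If $d(p,y)<r$, then $|\lambda_py|<1$.* The first holds because $d\le2|\cdot|$ on $\mathbb R^n$. For the second let $u=\rho_py$, which is finite since $d(0,\infty)=2$; then $4|u|^2<r^2(1+|u|^2)$, so $|u|^2<r^2/(4-r^2)<r^2$.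

**(F4)** *If $|\lambda_py|\le6$ and $d(y,y')\le sr$ with $0\le s\le1$, then $\lambda_py'\in\mathbb R^n$ and $|\lambda_py-\lambda_py'|\le s$.* Let $u=\rho_py$, $u'=\rho_py'$. Then $|u|\le6r\le0.06$, so $d(0,u')\le0.12+0.01=0.13$, and $|u'|^2\le0.0169/(4-0.0169)<0.01$. So $|u|,|u'|\le0.1$ and $|u-u'|=\frac12d(u,u')\sqrt{1+|u|^2}\sqrt{1+|u'|^2}\le d(u,u')\le sr$. Divide by $r$.

**Step 2: caps, colors, and one application of (α).** Here the scale-independent constants are fixed. Let $\{p_i\}$ be a maximal subset of $S^n$ with mutual distances $\ge r$. Balls of radius $r/2$ in $\mathbb R^{n+1}$ about the $p_i$ are disjoint in their interiors, and those within $50r$ of a given point fit into a ball of radius $50.5r$. So by volume at most $101^{n+1}$ of the $p_i$ (itself included) lie within $50r$ of a given one. Coloring greedily with $m=101^{n+1}$ colors, distinct points of equal color have distance $>50r$. Write $\lambda_i=\lambda_{p_i}$.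

Choose $\varepsilon_0$ with $0<\varepsilon_0\le\frac1{100}$, depending only on $n$, such that $e_0=50\varepsilon_0$ satisfies
$$(8C)^{m+1}e_0\le\frac1{100m}.\tag{2}$$
Let $\delta_0$ be given by (α) for $Y=S^n$ and $\varepsilon_0$. Let $f:X\to S^n$ be a $\delta_0r$-equivalence with data $g,h,k$. Then $\lambda_if$ is a $\delta_0$-equivalence, with inverse $g\lambda_i^{-1}$ and homotopies $\lambda_ih_t\lambda_i^{-1}$ and $k_t$: by (F2) the tracks grow by a factor at most $\frac1r$. So there are homeomorphisms $\hat\theta_i:X\to S^n$ with $d(\hat\theta_i,\lambda_if)\le\varepsilon_0$, and by (F1):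

**(F5)** $|\hat\theta_i(x)-\lambda_if(x)|\le e_0$ whenever $|\hat\theta_i(x)|\le8$ or $|\lambda_if(x)|\le8$.

**Step 3: gluing, one color at a time.** We build a global embedding out of the charts $\hat\theta_i$, paying with shrinking radii. For $0\le j\le m$ let
$$\rho_j=\tfrac94-\tfrac j{4m},\qquad U_j=\bigcup_{\mathrm{col}(i)\le j}\hat\theta_i^{-1}(B(\rho_j)).$$
We construct continuous injective $H_j:U_j\to S^n$ with $d(H_j,f)\le s_jr$ on $U_j$, where $U_0=\emptyset$, $s_0=0$, and $s_j\le(8C)^je_0$.

To pass from $j$ to $j+1$, apply Lemma 6 with the indices $i$ of color $j+1$ and with $Y=S^n$, $P_i=\hat\theta_i^{-1}(B(3))$, $\theta_i=\hat\theta_i|$, $R_i=\lambda_i^{-1}(B(4))$, $\eta_i=\lambda_i|$, $U=U_j$, $H=H_j$,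
$$U'=\bigcup_{\mathrm{col}(k)\le j}\hat\theta_k^{-1}(B(\rho_{j+1})),\qquad a=s_j+e_0,\qquad\rho=\rho_{j+1}.$$
By (F3), $R_i$ lies within $8r$ of $p_i$, so the $R_i$ of one color are disjoint. By (F5), $|\lambda_if|<3+e_0<4$ on $P_i$, so $f(P_i)\subset R_i$ and the $P_i$ are disjoint. Further $t=C(s_j+e_0)\le2C(8C)^je_0=\frac14(8C)^{j+1}e_0\le\frac1{400m}$ by (2). We check the hypotheses.

* (G1): if $x\in U_j\cap P_i$, then $|\lambda_if(x)|<3+e_0$ by (F5), so $|\lambda_iH_j(x)-\lambda_if(x)|\le s_j$ by (F4). Hence $|\lambda_iH_j(x)-\theta_i(x)|\le s_j+e_0=a<1$, and $H_j(x)\in R_i$.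
* (G2): $|\lambda_iH_j(x)|<\frac52$ gives $|\lambda_if(x)|<\frac52+s_j$ by (F4), so $|\hat\theta_i(x)|<\frac52+s_j+e_0<3$ by (F5).
* (G3): let $x'=\theta_i^{-1}(z)$, and let $|\hat\theta_k(x)|<\rho_{j+1}$ with $\mathrm{col}(k)\le j$. By (F5), $|\lambda_if(x)-\lambda_if(x')|\le t+2e_0$, so $d(f(x),f(x'))\le2r(t+2e_0)$ by (F3). In chart $k$ we have $|\lambda_kf(x)|<\frac94+e_0$, so (F4) with $s=2(t+2e_0)\le1$ gives $|\lambda_kf(x)-\lambda_kf(x')|\le2t+4e_0$. Then (F5), applied at $x$ and at $x'$, gives $|\hat\theta_k(x')|<\rho_{j+1}+2t+6e_0\le\rho_j$, because $2t\le\frac1{200m}$ and $6e_0\le\frac1{100m}$. So $x'\in U_j$.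

Lemma 6 gives $H_{j+1}$ on $U_{j+1}=U'\cup\bigcup_iP_i(\rho_{j+1})$. On $U'$ nothing changed. On $P_i(\rho_{j+1})$ we have $|\lambda_iH_{j+1}-\lambda_if|\le t+e_0$, so $d(H_{j+1},f)\le2r(t+e_0)$ by (F3). Thus we may take
$$s_{j+1}=\max(s_j,2(t+e_0))\le4C(s_j+e_0)\le8C(8C)^je_0=(8C)^{j+1}e_0.$$

**Step 4: the domain is everything.** Here we read off the homeomorphism and $\kappa$. By maximality of $\{p_i\}$ each $x$ has an $i$ with $d(p_i,f(x))<r$, so $|\lambda_if(x)|<1$ by (F3) and $|\hat\theta_i(x)|<2=\rho_m$ by (F5). So $U_m=X$. The map $H_m:X\to S^n$ is continuous and injective, its image is open and closed, and $S^n$ is connected; so $H_m$ is a homeomorphism, with $d(H_m,f)\le s_mr\le r$. With $r=\varepsilon/100$, any rational $\kappa$ with $0<\kappa\le\delta_0/100$ works, since a $\kappa\varepsilon$-equivalence is then a $\delta_0r$-equivalence. $\square$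

Fix $\kappa=\kappa(n)$. Only the existence of $C(n)$ and $\kappa(n)$ has been proved. That suffices for each fixed $n$, and no uniformity in $n$ is claimed.

## 8. Rational PL data and certificates

Complexes are realized in $\mathbb R^{\text{vertices}}$. A *rational PL map* between compact rational polyhedra is one that is affine with rational vertex values on a rational subdivision. For example, the tent map on $[0,1]$ with values $0,1,0$ at $0,\frac12,1$ is rational PL. Such maps are finite data, composites are computable, and equality is decidable.

**Lemma 8.** Let $Z$ and $Y\subset\mathbb R^q$ be compact rational polyhedra.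

(A) Let $\varphi:Z\to Y$ be continuous and rational PL on a rational subpolyhedron $A$ (possibly empty). For each $\varepsilon>0$ there is a rational PL $\varphi':Z\to Y$ with $\varphi'=\varphi$ on $A$ and $|\varphi'-\varphi|<\varepsilon$.

(B) For each $\varepsilon>0$ there is $\mu>0$, depending on $Y$ (and $\varepsilon$) only, such that rational PL maps $\varphi_0,\varphi_1:Z\to Y$ with $|\varphi_0-\varphi_1|<\mu$ are joined by a rational PL homotopy $Z\times I\to Y$ all of whose tracks have diameter $<\varepsilon$.

*Proof.* **Step 1: a rational PL retraction $\rho:N\to Y$ of a neighborhood.** We need it to push maps that land near $Y$ back into $Y$. Take a rational triangulation $J$ of a cube containing $Y$ in its interior, with $Y$ a subcomplex. After a barycentric subdivision if necessary, $Y$ is full: a simplex of $J$ all of whose vertices lie in $Y$ belongs to $Y$. Let $J^*$ be obtained by starring, at their barycenters $\hat\sigma$ and in order of decreasing dimension, the simplices $\sigma$ that meet $Y$ but do not lie in $Y$. The simplices of $J^*$ are of the form $\tau*\hat\sigma_1*\dots*\hat\sigma_k$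 with $\tau<\sigma_1<\dots<\sigma_k$ and $\tau$ a simplex of $J$ that lies in $Y$ or misses $Y$ (one of $\tau$ and the list of $\hat\sigma_i$ may be empty). A point with positive coordinate at some $\hat\sigma_i$ lies in the interior of a simplex of $J$ not in $Y$, hence is not in $Y$. So a closed simplex of $J^*$ that meets $Y$ has $\tau\in Y$, $\tau\ne\emptyset$. Let $N$ be the union of these closed simplices; it is a neighborhood of $Y$. Let $\rho$ fix the vertices of $Y$ and send $\hat\sigma$ to a chosen vertex of $\sigma\cap Y$. On the simplex just described all image vertices lie in $\sigma_k\cap Y$ (or in $\tau$ if $k=0$), which is a single simplex because $Y$ is full. So $\rho$ is simplicial into $Y$, and it is the identity on $Y$.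

**Step 2: (A).** Choose a rational subdivision of $Z$ of small mesh in which $A$ is a subcomplex on whose simplices $\varphi$ is affine. At vertices outside $A$ choose rational points close to the values of $\varphi$; at vertices of $A$ keep $\varphi$, whose values there are rational. Extend affinely to $\varphi'':Z\to\mathbb R^q$. Then $\varphi''=\varphi$ on $A$ and $\varphi''$ is as close to $\varphi$ as we like, so it maps into $N$. Put $\varphi'=\rho\varphi''$. It is rational PL, equals $\varphi$ on $A$, and is close to $\rho\varphi=\varphi$ by uniform continuity of $\rho$.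

**Step 3: (B).** The formula $(1-s)\varphi_0(z)+s\varphi_1(z)$ need not be PL in $(z,s)$, so it must be corrected. If $\mu$ is small, depending on $N$ and $\rho$ only, the map $\rho((1-s)\varphi_0+s\varphi_1)$ is defined, with tracks of diameter $<\varepsilon/2$. On $Z\times\{0,1\}$ it is $\varphi_0,\varphi_1$, hence rational PL there. Apply (A) on $Z\times I$ with $A=Z\times\{0,1\}$ and error $<\varepsilon/4$. $\square$

**Rational maps to $S^n$.** Choose an $(n+1)$-simplex in $\mathbb R^{n+1}$ with rational vertices and $0$ in its interior. Let $T$ be its boundary and $\pi:T\to S^n$ the homeomorphism $x\mapsto x/|x|$ followed by stereographic projection. A *rational map* $X\to S^n$ is $\pi\circ(\text{rational PL map }X\to T)$. A *rational $\delta$-equivalence* $f:X\to S^n$ is given by rational PL maps $\hat f:X\to T$, $\hat g:T\to X$, $\hat h:T\times I\to T$, $k:X\times I\to X$ that satisfy exactly the end conditions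
$$\hat h_0=\hat f\hat g,\qquad\hat h_1=\mathrm{id},\qquad k_0=\hat g\hat f,\qquad k_1=\mathrm{id},$$
such that $f=\pi\hat f$, $g=\hat g\pi^{-1}$, $h_s=\pi\hat h_s\pi^{-1}$ and $k$ exhibit $f$ as a $\delta$-equivalence. All these maps, and $d$, are semialgebraic over $\mathbb Q$ (regard $S^n$ as the unit sphere of $\mathbb R^{n+1}$).

**Lemma 9.** Let $\theta:X\to S^n$ be a homeomorphism from a compact rational polyhedron, and $\delta,\varepsilon>0$. There is a rational $\delta$-equivalence $f$ with $d(f,\theta)\le\varepsilon$.

*Proof.* Choose $\mu_1>0$ such that $\theta$ maps sets of diameter $<\mu_1$ to sets of diameter $<\delta/4$, and $\mu_2>0$ such that $\pi$ maps sets of diameter $<\mu_2$ to sets of diameter $<\delta$. By Lemma 8(A) take rational PL approximations $\hat f$ of $\pi^{-1}\theta$ and $\hat g$ of $\theta^{-1}\pi$, so close that $d(\pi\hat f,\theta)<\min(\varepsilon,\delta/4)$ and that $\hat f\hat g$, $\hat g\hat f$ are as close to the identities as Lemma 8(B) requires to obtain rational PL homotopies $\hat h$ from $\hat f\hat g$ to $\mathrm{id}_T$ with tracks of diameter $<\mu_2$ and $k$ from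 $\hat g\hat f$ to $\mathrm{id}_X$ with tracks of diameter $<\mu_1$. Then the tracks of $\pi\hat h\pi^{-1}$ have diameter $<\delta$. With $f=\pi\hat f$, the tracks of $\theta k$ have diameter $<\frac\delta4$, so those of $fk$ have diameter $<\frac\delta4+2\cdot\frac\delta4<\delta$. $\square$

**Certificates.** Let $d_L$ be the Euclidean metric on $|L|$. Given maps $f_k:|S_{v_k}|\to S^n$ and $g_k:|S_{w_k}|\to S^n$ and $t\le8$, write
$$P_k[t]=\{x\in|\mathrm{st}(v_k)|:|f_k(x)|\le t\},\qquad R_k[t]=\{y\in|\mathrm{st}(w_k)|:|g_k(y)|\le t\}.$$

**Definition (certificate for $(K,L)$).** It consists of $m\ge1$; vertices $v_k\in K$, $w_k\in L$ ($1\le k\le m$); a rational PL map $F:|K|\to|L|$; rational maps $f_k:|S_{v_k}|\to S^n$, $g_k:|S_{w_k}|\to S^n$; positive rationals $e\le\frac1{100}$, $u$, $s_1,\dots,s_{m-1}$, $\sigma_1\le\dots\le\sigma_m$; and data exhibiting all $f_k,g_k$ as rational $\kappa\frac e{50}$-equivalences; such that, with $s_0=0$ and $t_j=C(s_j+3e)$, for all $k,l\le m$: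

* (T0) $t_j\le\frac18$ and $t_j+2e\le u$ for $0\le j<m$, and $2e\le\frac1{8m}$.
* (T1) $x\in|S_{v_k}|$, $|f_k(x)|\le8\Rightarrow x\in O_{v_k}$; and $y\in|S_{w_k}|$, $|g_k(y)|\le8\Rightarrow y\in O_{w_k}$.
* (T2) For $x\in|K|$: $x\in P_k[6]\Rightarrow F(x)\in R_k[7]$ and $|g_kF(x)-f_k(x)|<e$; and $F(x)\in R_k[6]\Rightarrow x\in P_k[7]$ and $|g_kF(x)-f_k(x)|<e$.
* (T3) For each $x\in|K|$ some $k$ has $x\in O_{v_k}$ and $|f_k(x)|<1$.
* (T4) For $1\le j<m$: $y\in R_k[6]$, $y'\in|L|$, $d_L(y,y')\le\sigma_j\Rightarrow y'\in R_k[7]$ and $|g_k(y)-g_k(y')|<s_j$.
* (T5) For $0\le j<m$: $y,y'\in R_k[7]$, $|g_k(y)-g_k(y')|\le t_j+3e\Rightarrow d_L(y,y')<\sigma_{j+1}$.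
* (T6) $x,x'\in P_k[7]$, $|f_k(x)-f_k(x')|\le u$, $x\in P_l[6]\Rightarrow x'\in P_l[7]$ and $|f_l(x)-f_l(x')|<\frac1{8m}$.

The maps $f_k,g_k$ are approximate charts, and $F$ is an approximate homeomorphism that looks like the identity in them (T2). Conditions (T4), (T5) and (T6) record finitely many values of moduli of continuity: from $|L|$ into charts, from charts into $|L|$, and between charts of $|K|$.

All conditions are first-order statements over $\mathbb R$ with rational coefficients, once $\kappa$ and $C$ are hard-wired; a track condition "$\operatorname{diam}<\delta$" says $d<\delta$ for all pairs of points of each track, since tracks are compact. By (T), being a certificate is decidable.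

**Proposition 10.** Let $N=|K|$, $M=|L|$ be closed connected $n$-manifolds, $n\ge4$. Then $N\cong M$ if and only if $(K,L)$ has a certificate.

## 9. A certificate produces a homeomorphism

This section proves the "if" part of Proposition 10. Let a certificate be given.

**Step 1: true charts.** We replace the approximate charts by homeomorphisms. The $|S_{v_k}|$, $|S_{w_k}|$ are closed $n$-manifolds (Lemma 4). Lemma 7 with $\varepsilon=\frac e{50}$ gives homeomorphisms $\hat\theta_k:|S_{v_k}|\to S^n$ and $\hat\eta_k:|S_{w_k}|\to S^n$ that are $\frac e{50}$-close to $f_k$, $g_k$. By (F1), $|\hat\theta_k-f_k|\le e$ wherever one of $|\hat\theta_k|,|f_k|$ is $\le8$; likewise for $\hat\eta_k,g_k$. Let $t\le7$. If $|\hat\theta_k(x)|<t$, then $|f_k(x)|<8$, so $x\in O_{v_k}$ by (T1). Thus $\hat\theta_k^{-1}(B(t))\subset O_{v_k}$, and it is open in $N$. Likewise $\hat\eta_k^{-1}(B(t))\subset O_{w_k}$ is open in $M$.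

**Step 2: gluing, one chart at a time.** We build a homeomorphism near $F$. Let
$$\rho_j=\tfrac94-\tfrac j{4m},\qquad U_j=\bigcup_{k\le j}\hat\theta_k^{-1}(B(\rho_j)),\qquad U_0=\emptyset.$$
We construct continuous injective $H_j:U_j\to M$ with $d_L(H_j,F)\le\sigma_j$ on $U_j$ for $j\ge1$. To pass from $j$ to $l=j+1$, apply Lemma 6 with the single chart $P=\hat\theta_l^{-1}(B(3))$, $R=\hat\eta_l^{-1}(B(4))$ with the maps $\hat\theta_l,\hat\eta_l$, with $U=U_j$, $H=H_j$, and
$$U'=\bigcup_{k\le j}\hat\theta_k^{-1}(B(\rho_{j+1})),\qquad a=s_j+3e,\qquad t=t_j,\qquad\rho=\rho_{j+1}.$$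
Here $a\le t\le\frac18$ by $C\ge1$ and (T0). For $j=0$ the conditions (G1)–(G3) are vacuous. For $j\ge1$:

* (G1): let $x\in U_j\cap P$. Then $|f_l(x)|<3+e$, so $x\in P_l[6]$. By (T2), $|g_lF(x)-f_l(x)|<e$, so $F(x)\in R_l[6]$. By (T4) with $y=F(x)$, $y'=H_j(x)$, we get $H_j(x)\in R_l[7]$ and $|g_lH_j(x)-g_lF(x)|<s_j$. Going from $\hat\eta_lH_j(x)$ via $g_lH_j(x)$, $g_lF(x)$ and $f_l(x)$ to $\hat\theta_l(x)$,
$$|\hat\eta_lH_j(x)-\hat\theta_l(x)|\le e+s_j+e+e=a<1,$$
and $H_j(x)\in R$.
* (G2): let $H_j(x)\in R$ and $|\hat\eta_lH_j(x)|<\frac52$. Then $H_j(x)\in R_l[6]$ and $|g_lH_j(x)|<\frac52+e$. By (T4) with $y=H_j(x)$, $y'=F(x)$, we get $|g_lF(x)|<\frac52+e+s_j$, and $F(x)\in R_l[6]$. By (T2), $x\in P_l[7]$ and $|f_l(x)|<\frac52+2e+s_j$. So $|\hat\theta_l(x)|<\frac52+3e+s_j<3$, that is, $x\in P$.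
* (G3): let $x'=\hat\theta_l^{-1}(z)$ and $|\hat\theta_k(x)|<\rho_{j+1}$ with $k\le j$. Then $x,x'\in P_l[7]$, $|f_l(x)-f_l(x')|\le t_j+2e\le u$, and $x\in P_k[6]$. By (T6), with the roles of $k$ and $l$ exchanged, $x'\in P_k[7]$ and $|f_k(x)-f_k(x')|<\frac1{8m}$. So $|\hat\theta_k(x')|<\rho_{j+1}+2e+\frac1{8m}\le\rho_{j+1}+\frac1{4m}=\rho_j$, and $x'\in U_j$.

The resulting $H_{j+1}$ is defined on $U_{j+1}$. On $U'$ it is still within $\sigma_j\le\sigma_{j+1}$ of $F$. On $\hat\theta_l^{-1}(B(\rho_{j+1}))$ the bound $|\hat\eta_lH_{j+1}-\hat\theta_l|\le t_j$ gives $|g_lH_{j+1}(x)-g_lF(x)|\le t_j+3e$, with both $H_{j+1}(x)$ and $F(x)$ in $R_l[7]$. So $d_L(H_{j+1}(x),F(x))<\sigma_{j+1}$ by (T5).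

**Step 3: the end.** We check that the domain is all of $N$ and the image all of $M$. By (T3) each $x\in N$ has a $k$ with $|f_k(x)|<1$, so $|\hat\theta_k(x)|<2=\rho_m$. Thus $U_m=N$, and $H_m:N\to M$ is continuous and injective with open compact image. As $M$ is connected, $H_m$ is a homeomorphism.

## 10. A homeomorphism produces a certificate

This section proves the "only if" part of Proposition 10. Let $H:N\to M$ be a homeomorphism.

**Step 1: exact charts.** We need charts on whole suspended links in which $H$ is the identity. The sets $O_v\cap H^{-1}(O_w)$ cover $N$. By compactness choose open embeddings $q_k:\mathbb R^n\to N$ ($k\le m$) and vertices with $q_k(\mathbb R^n)\subset O_{v_k}\cap H^{-1}(O_{w_k})$ and $N=\bigcup_kq_k(B(\frac12))$. In $|S_{v_k}|\cong S^n$ (Lemma 4) the sphere $q_k(\partial B(9))$ is bicollared. By (B) the complement of $q_k(B(9))$ is a closed ball, as is the complement of $B(9)$ in $S^n$; so, by coning, $q_k^{-1}$ on $q_k(\overline{B(9)})$ extends to a homeomorphism $\theta_k:|S_{v_k}|\to S^n$. Similarly $(Hq_k)^{-1}$ extends to a homeomorphism $\eta_k:|S_{w_k}|\to S^n$. So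
$$\theta_k^{-1}(\overline{B(9)})\subset O_{v_k},\qquad\eta_k^{-1}(\overline{B(9)})\subset O_{w_k},\qquad\eta_k^{-1}=H\theta_k^{-1}\ \text{ on }\overline{B(9)}.\tag{3}$$

**Step 2: constants, chosen backwards.** In the gluing the errors grow with $j$; therefore $\sigma_m$ is chosen first and $e$ last. All choices exist by uniform continuity and compactness, all are positive rationals, and they are made for all $k,l$ at once.

1. Choose $u$ such that $x,x'\in\theta_k^{-1}(\overline{B(8)})$, $|\theta_k(x)-\theta_k(x')|\le2u$ and $x\in\theta_l^{-1}(\overline{B(\frac{13}2)})$ imply $x'\in\theta_l^{-1}(B(\frac{27}4))$ and $|\theta_l(x)-\theta_l(x')|<\frac1{16m}$.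
2. Put $\sigma_m=1$. For $j=m-1,\dots,1$: first choose $s_j$ with $Cs_j\le\min(\frac1{16},\frac u2)$ such that $y,y'\in\eta_k^{-1}(\overline{B(8)})$ and $|\eta_k(y)-\eta_k(y')|\le3Cs_j$ imply $d_L(y,y')<\sigma_{j+1}$. Then choose $\sigma_j\le\sigma_{j+1}$ such that $y\in\eta_k^{-1}(\overline{B(\frac{13}2)})$, $y'\in|L|$ and $d_L(y,y')\le\sigma_j$ imply $y'\in\eta_k^{-1}(B(\frac{27}4))$ and $|\eta_k(y)-\eta_k(y')|<\frac{s_j}2$.
3. Choose $e\le\frac1{100}$ so small that (T0) holds; $e\le s_j$ and $C(s_j+3e)+3e+\frac e{10}\le3Cs_j$ for $1\le j<m$; $\frac e{10}\le\min(u,\frac1{16m})$; and $y,y'\in\eta_k^{-1}(\overline{B(8)})$, $|\eta_k(y)-\eta_k(y')|\le7Ce$ imply $d_L(y,y')<\sigma_1$. For (T0) note that $Cs_j\le\frac1{16}$ and $Cs_j\le\frac u2$ leave room for the terms with $e$.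

**Step 3: rational maps.** We replace exact maps by finite data. By Lemma 9 there are rational $\kappa\frac e{50}$-equivalences $f_k,g_k$ with $d(f_k,\theta_k),d(g_k,\eta_k)\le\frac e{1000}$. By (F1), $|f_k-\theta_k|\le\frac e{20}$ where either norm is $\le8$; likewise $g_k,\eta_k$. Choose $\omega>0$ such that $y\in\eta_k^{-1}(\overline{B(8)})$ and $d_L(y,y')<\omega$ imply $y'\in O_{w_k}$ and $|\eta_k(y)-\eta_k(y')|<\frac e{20}$ for all $k$. By Lemma 8(A) let $F:|K|\to|L|$ be a rational PL map with $d_L(F,H)<\omega$.

**Step 4: verification.** We check (T1)–(T6); (T0) holds by choice.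

* (T1): $|f_k(x)|\le8$ gives $|\theta_k(x)|<9$, so $x\in O_{v_k}$ by (3). The same argument applies to $g_k$.
* (T2): let $x\in P_k[6]$. Then $|\theta_k(x)|<7$, so $\eta_kH(x)=\theta_k(x)$ by (3). By the choice of $\omega$, $F(x)\in O_{w_k}$ and $|\eta_kF(x)-\theta_k(x)|<\frac e{20}$. So $|\eta_kF(x)|<8$, and $|g_kF(x)-f_k(x)|\le3\cdot\frac e{20}<e$; in particular $F(x)\in R_k[7]$. Conversely let $F(x)\in R_k[6]$. Then $|\eta_kF(x)|<7$. By the choice of $\omega$ with $y=F(x)$, $y'=H(x)$, we get $H(x)\in O_{w_k}$ and $|\eta_kH(x)-\eta_kF(x)|<\frac e{20}$, hence $H(x)\in\eta_k^{-1}(B(8))=H\theta_k^{-1}(B(8))$. Thus $x\in O_{v_k}$ and $\theta_k(x)=\eta_kH(x)$. Again $|g_kF(x)-f_k(x)|\le\frac{3e}{20}<e$, and $|f_k(x)|<7$, so $x\in P_k[7]$.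
* (T3): some $k$ has $x\in q_k(B(\frac12))$, so $|\theta_k(x)|<\frac12$, $|f_k(x)|<1$ and $x\in O_{v_k}$.
* (T4): $|\eta_k(y)|\le6+\frac e{20}\le\frac{13}2$, so by item 2, $y'\in\eta_k^{-1}(B(\frac{27}4))$ and $|g_k(y)-g_k(y')|<\frac{s_j}2+\frac e{10}\le s_j$. Also $|g_k(y')|<\frac{27}4+\frac e{20}<7$, so $y'\in R_k[7]$.
* (T5): $|\eta_k(y)|,|\eta_k(y')|<8$ and $|\eta_k(y)-\eta_k(y')|\le t_j+3e+\frac e{10}$. This is $\le3Cs_j$ if $j\ge1$, by item 3. For $j=0$ it is $3Ce+3e+\frac e{10}\le7Ce$. Use item 2 if $j\ge1$ and item 3 if $j=0$.
* (T6): $|\theta_k(x)|,|\theta_k(x')|<8$, $|\theta_k(x)-\theta_k(x')|\le u+\frac e{10}\le2u$, and $|\theta_l(x)|<\frac{13}2$. By item 1, $|\theta_l(x')|<\frac{27}4$, so $x'\in P_l[7]$, and $|f_l(x)-f_l(x')|<\frac1{16m}+\frac e{10}\le\frac1{8m}$.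

This completes the proof of Proposition 10. $\square$

## 11. The problem is computably enumerable

*Proof of Theorem 1.* Given $(K,L)$, wait until Lemma 3 confirms that $|K|$ and $|L|$ are closed connected $n$-manifolds and until a certificate is found; being a certificate is decidable, so one can search through all candidates. By Proposition 10 this halts exactly on the members of $\mathrm{HomeomorphismProblem}(n)$. So the set is c.e., hence $\le_T0'$. With Markov's $0'\le_T\mathrm{HomeomorphismProblem}(n)$, which also follows from the reduction in the next section, the degree is $\mathbf 0'$ for every $n\ge4$. $\blacksquare$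

Fixing $L$, one sees that for every fixed closed connected triangulable $n$-manifold, $n\ge4$, the set of complexes homeomorphic to it is c.e. Non-combinatorial triangulations needed care only in Lemmas 3 and 4; no PL structure on the manifolds was assumed anywhere.

## 12. Trivial groups, h-cobordisms, and many-one completeness

For Theorem 2 it remains to reduce $0'$ to the problem by a many-one reduction with second complex fixed. The plan is to code the question "$i\in0'$?" into a group $G_i$ that is trivial exactly if $i\in0'$, to realize $G_i$ as the fundamental group of a closed $n$-manifold, and to arrange that all the simply connected manifolds that arise are the same one.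

**Step 1: words in one group.** We need a fixed finitely presented group whose word problem contains $0'$. The group
$$\langle a,b,c,d\mid a^{-i}ba^i=c^{-i}dc^i\ (i\in0')\rangle$$
is an amalgam of the free groups on $a,b$ and on $c,d$, because the elements $a^{-i}ba^i$ freely generate a subgroup, as do the $c^{-i}dc^i$. If $i\notin0'$, then $a^{-i}ba^i$ is not in the amalgamated subgroup, being part of a larger free basis. An equality between elements of the two factors puts them into that subgroup, so $a^{-i}ba^i=c^{-i}dc^i$ holds if and only if $i\in0'$. The presentation is c.e., so by Higman's theorem (1961) the group embeds in a finitely presented group $G=\langle x_1,\dots,x_q\mid R\rangle$. This gives words $w_i$ in the $x$'s, computable from $i$, with $w_i=_G1\iff i\in0'$.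

**Step 2: from words to presentations (the Adian–Rabin construction; Lyndon–Schupp, *Combinatorial Group Theory*, Ch. IV.4).** For a word $w$ in $x_1,\dots,x_q$ we want a presentation of fixed size that presents the trivial group if $w=_G1$, and a group containing $G\ne1$ otherwise. Here is one version that can be checked quickly. Take new generators $a,b,c$ and, besides $R$, the relators given by
$$a^{-1}ba=c^{-1}b^{-1}cbc,\qquad a^{-2}b^{-1}aba^2=c^{-2}b^{-1}cbc^2,\qquad a^{-3}[w,b]a^3=c^{-3}bc^3,$$
$$a^{-(3+s)}x_sba^{3+s}=c^{-(3+s)}bc^{3+s}\qquad(1\le s\le q),$$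
where $[w,b]=w^{-1}b^{-1}wb$.

If $w=_G1$, then $[w,b]=1$, so the third relation gives $b=1$. The first becomes $1=c$, the second $a=c=1$, and the last ones $x_s=1$. The group is trivial.

Let $w\ne_G1$. In $G*\langle a,b\rangle$ consider $b$ and the left sides of the relations. They have the form $a^{-p}\gamma_pa^p$, $p=0,\dots,3+q$, with cores $\gamma_0=\gamma_1=b$, $\gamma_2=b^{-1}ab$, $\gamma_3=[w,b]$, $\gamma_{3+s}=x_sb$. A nonzero power of a core $\gamma_p$, $p\ne2$, is a nontrivial element of $G*\langle b\rangle$: for $\gamma_3$ because $w\ne1$ makes $w^{-1}b^{-1}wb$ cyclically reduced of length four, for $x_sb$ because it is cyclically reduced of length two, or equals $b$ if $x_s=_G1$. Further $\gamma_2^k=b^{-1}a^kb$. In a product of nonzero powers with consecutive indices different, the letters $a$ between consecutive cores combine to a nonzero power of $a$. So the product, read in $(G*\langle b\rangle)*\langle a\rangle$, alternates between nontrivial syllables and is not $1$. Hence these elements freely generate a subgroup. On the other side, in the free group on $b,c$, the corresponding elements have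 the form $c^{-p}\gamma'_pc^p$ with cores $b$ for $p=0$ and for $p\ge3$, and $b^{-1}cb$ for $p=1,2$; by the same argument in $\langle b\rangle*\langle c\rangle$ they freely generate a subgroup. So the presented group is an amalgam of $G*\langle a,b\rangle$ and $\langle b,c\rangle$ along free subgroups with matching bases ($b$ to $b$, left sides to right sides), and it contains $G$, which is nontrivial.

Applied to $w_i$, this gives presentations $\mathcal P_i$, computable from $i$, with fixed numbers $g$ of generators and $r$ of relators, presenting groups $G_i$ with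
$$G_i=1\iff i\in0'.$$
Put $k=r-g$. In the version above $r-g=(|R|+3+q)-(q+3)=|R|\ge0$. (In general $k\ge0$ also follows from Step 4, since some $i$ lies in $0'$.)

**Step 3: manifolds.** We realize $G_i$. Triangulate the presentation 2-complex $P_i$ (one vertex, $g$ loops, $r$ disks) and embed it PL in $\mathbb R^{n+1}$. This is possible since $n+1\ge5$: put the vertices at distinct rational points of the moment curve, so that any six of them are affinely independent and disjoint simplices stay disjoint. Extend to a rational triangulation of a cube. Let $N_i$ be the second derived neighborhood of $P_i$ (a regular neighborhood: a PL manifold with boundary that collapses to $P_i$, with $N_i-P_i\cong\partial N_i\times[0,1)$), and let $K_i$ be the triangulated boundary $\partial N_i$. All this is computable. Since $\dim P_i=2$ has codimension at least $3$ in $N_i$, loops and disks in $N_i$ can be moved off $P_i$ by general position ($2+2<n+1$). Hence $\partial N_i$ is connected and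
$$\pi_1(\partial N_i)\cong\pi_1(N_i-P_i)\cong\pi_1(N_i)\cong\pi_1(P_i)\cong G_i.$$
So $|K_i|$ is a closed connected combinatorial $n$-manifold. Let $Z$ be a fixed combinatorial triangulation of $\#_k(S^2\times S^{n-2})$, meaning $S^n$ if $k=0$. It is simply connected as $n\ge4$.

If $i\notin0'$, then $\pi_1(|K_i|)\cong G_i\ne1$, so $|K_i|\not\cong|Z|$.

**Step 4: the simply connected case.** We show that $i\in0'$ implies $|K_i|\cong|Z|$, by an h-cobordism inside $N_i$. Recall that a simply connected *h-cobordism* is a compact simply connected manifold with two simply connected boundary components whose inclusions are homotopy equivalences; $S\times I$, for $S$ closed and simply connected, is the basic example.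

Let $i\in0'$. Then $P_i$ is simply connected. Its $H_2$ is free, as a subgroup of the 2-chains, and its rank is $k$ because the Euler characteristic is $1-g+r$. By Hurewicz $H_2(N_i)=\pi_2(N_i)$. By general position ($2+2<n+1$) represent a basis by disjoint PL embedded 2-spheres in $\mathrm{int}\,N_i$, and connect them by $k-1$ arcs into a tree-like polyhedron $A$ (a point if $k=0$), the arcs being otherwise disjoint from the spheres and from each other. Let $N_0\subset\mathrm{int}\,N_i$ be a regular neighborhood of $A$.

By Zeeman's unknotting theorem each sphere, having codimension $n-1\ge3$, is unknotted in $\mathbb R^{n+1}$, so it has regular neighborhood $S^2\times D^{n-1}$. Neighborhoods of the arcs are 1-handles that join these pieces, and $N_0\subset\mathbb R^{n+1}$ is orientable; so $N_0\cong\natural_k(S^2\times D^{n-1})$, the boundary connected sum (pieces joined along disks in their boundaries; on boundaries it is the connected sum). Orientations of the pieces do not matter, since $S^2\times D^{n-1}$ has an orientation reversing PL homeomorphism. So $\partial N_0\cong|Z|$.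

Let $W=N_i-\mathrm{int}\,N_0$. We check that it is an h-cobordism from $\partial N_0$ to $\partial N_i$.

* $\pi_1(W)\cong\pi_1(N_i-A)\cong\pi_1(N_i)=1$, because $N_0-A\cong\partial N_0\times[0,1)$ and $A$ has codimension at least $3$.
* $\pi_1(\partial N_i)\cong G_i=1$ and $\pi_1(\partial N_0)=1$.
* $H_*(W,\partial N_0)\cong H_*(N_i,N_0)=0$ by excision: both $N_i$ and $N_0$ are simply connected and have homology only in degrees $0$ and $2$, and the inclusion carries a basis of $H_2(N_0)$ to a basis of $H_2(N_i)$.
* By duality $H^{n+1-*}(W,\partial N_i)\cong H_*(W,\partial N_0)=0$, so $H_*(W,\partial N_i)=0$.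

So $W$ is a simply connected h-cobordism of dimension $n+1\ge5$. By the PL h-cobordism theorem if $n+1\ge6$, or Freedman's topological one if $n+1=5$, it is a product, and $|K_i|\cong\partial N_0\cong|Z|$.

**Step 5: conclusion.** We have shown
$$i\in0'\iff(K_i,Z)\in\mathrm{HomeomorphismProblem}(n),$$
and $i\mapsto(K_i,Z)$ is computable with $Z$ fixed. As $0'$ is many-one complete, and the problem is c.e. by Theorem 1 (also with second complex fixed to be $Z$), it is many-one complete. Many-one complete c.e. sets are computably isomorphic to $0'$ by Myhill's theorem. $\blacksquare$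

In particular Theorem 2 is sharp in the strongest sense: even the 1-degree of $\mathrm{HomeomorphismProblem}(n)$ is that of $0'$.

## 13. (α) for $S^4$ from dimension five

Theorem (α) for $n=4$ was quoted from Ferry–Weinberger and used only for $Y=S^4$. This section gives a second route to that case, from (α) in dimension 5 (Chapman–Ferry) and one further theorem.

**Definition ($(\delta,1)$-connected).** A map $p:W\to S^4$ is *$(\delta,1)$-connected* if, whenever $(R,S)$ is a relative complex of dimension $\le2$ and $\alpha:R\to S^4$, $\beta:S\to W$ satisfy $p\beta=\alpha|S$, then $\beta$ extends to $\bar\beta:R\to W$ with $p\bar\beta$ $\delta$-close to $\alpha$.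

*Example.* The projection $S^4\times I\to S^4$ is $(\delta,1)$-connected for every $\delta>0$: write $\beta=(\alpha|S,\tau)$ with $\tau:S\to I$, extend $\tau$ to $\bar\tau:R\to I$ (cell by cell, by Tietze), and put $\bar\beta=(\alpha,\bar\tau)$.

**(Q)** Quinn's thin h-cobordism theorem in dimension 5 (*Ends of maps III*, J. Differential Geom. 17 (1982); see also Freedman–Quinn, *Topology of 4-manifolds*, §7.2), over $S^4$ with trivial local fundamental groups, where the obstruction vanishes because $\mathrm{Wh}(1)=\tilde K_0(\mathbb Z)=K_{-i}(\mathbb Z)=0$. For every $\varepsilon>0$ there is $\delta>0$ such that the following holds. Let $W$ be a compact topological 5-manifold with $\partial W=\partial_0\sqcup\partial_1$ and $p:W\to S^4$ a $(\delta,1)$-connected map, and suppose that $W$ strongly deformation retracts to each $\partial_i$ by homotopies with $p$-tracks of diameter $<\delta$. Then there is a homeomorphism $\Phi:\partial_0\times I\to W$ with $\Phi(y,0)=y$ and all $p\Phi(\{y\}\times I)$ of diameter $<\varepsilon$.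

**Step 1: crossing with a circle.** This brings us into dimension 5. Let $\varepsilon>0$, let $\delta_1$ be given by (Q) for $\varepsilon/2$, and let $0<\varepsilon'<\min(\frac12,\frac\varepsilon2,\frac{\delta_1}8)$. Let $S^1=\mathbb R/\mathbb Z$ with the quotient metric and give $S^4\times S^1$ the maximum metric. Let $\delta$ be given by (α) for $Y=S^4\times S^1$ and $\varepsilon'$. Let $f:X\to S^4$ be a $\delta$-equivalence from a closed 4-manifold. Multiplying all data by $\mathrm{id}_{S^1}$ shows that $f\times\mathrm{id}:X\times S^1\to S^4\times S^1$ is a $\delta$-equivalence; so it is $\varepsilon'$-close to a homeomorphism $\bar G$.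

**Step 2: unwrapping the circle.** Since $\varepsilon'<\frac12$, corresponding points of $f\times\mathrm{id}$ and $\bar G$ are joined by unique short geodesics, so the maps are homotopic along them. Pull this homotopy back to $X\times\mathbb R$ and lift it to $S^4\times\mathbb R$, starting at $f\times\mathrm{id}_{\mathbb R}$. Its end is a lift $G:X\times\mathbb R\to S^4\times\mathbb R$ of $\bar G$ that is $\varepsilon'$-close to $f\times\mathrm{id}$. The start commutes with the unit translation of $\mathbb R$, so by uniqueness of lifts $G$ does too. Hence $G$ is a bijection on each fiber over the homeomorphism $\bar G$, and it is a homeomorphism.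

**Step 3: the cobordism.** Let $p:S^4\times\mathbb R\to S^4$ be the projection and
$$W=G(X\times(-\infty,0])\cap\big(S^4\times[-1,\infty)\big).$$
Heights (the $\mathbb R$-coordinates) on $G(X\times0)$ lie in $(-\frac12,\frac12)$, and points of height $-1$ lie in $G(X\times(-\infty,-\frac12))$. So $W$ is a compact 5-manifold with boundary $\partial_0=S^4\times\{-1\}$ and $\partial_1=G(X\times0)$, and these are disjoint. We verify the hypotheses of (Q) with $\delta_1$.

*Retraction to $\partial_0$.* Let $r:S^4\times[-1,\infty)\to W$ be given by $r(G(x,s))=G(x,\min(s,0))$. It is the identity on $W$, and it changes $p$ by at most $2\varepsilon'$, because $pG(x,s)$ and $pG(x,0)$ are $\varepsilon'$-close to $f(x)$. Put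
$$D_t(y,\tau)=r(y,(1-t)\tau-t).$$
For $\tau\ge-1$ the height $(1-t)\tau-t$ is $\ge-1$; $D_0$ is the identity of $W$; points of $\partial_0$ stay fixed; and $D_1(y,\tau)=(y,-1)$. So $D$ is a strong deformation retraction of $W$ to $\partial_0$. Its $p$-tracks have diameter $\le4\varepsilon'<\delta_1$, and $D_1=jp$ with $j(y)=(y,-1)$.

*Retraction to $\partial_1$.* Follow $G(x,s)\mapsto G(x,(1-t)s)$ by the retraction $(y,\tau)\mapsto(y,\max(\tau,-1))$ of $G(X\times(-\infty,0])$ onto $W$. At $t=0$ this is the identity on $W$, at $t=1$ it lands in $\partial_1$ (whose heights are $>-\frac12$), and it fixes $\partial_1$ throughout. The second map does not change $p$, so the $p$-tracks have diameter $\le2\varepsilon'$.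

*$(\delta_1,1)$-connectedness.* Let $\alpha:R\to S^4$ and $\beta:S\to W$ satisfy $p\beta=\alpha|S$. On $S$ the homotopy $\Gamma_t=D_t\beta$ goes from $\beta$ to $D_1\beta=jp\beta=j\alpha|S$, and $p\Gamma_t(x)$ stays within $4\varepsilon'$ of $\alpha(x)$. We extend $\Gamma$ over the cells of $(R,S)$ in order of dimension, always keeping the end $\Gamma_1=j\alpha$, and put $\bar\beta=\Gamma_0$. On 0-cells let $\Gamma$ be constant at $j\alpha$. On a cell of dimension 1 or 2, with coordinates $z$ in the closed unit disk and $\alpha(z)$ written for $\alpha$ in these coordinates, choose a thin collar width $\nu\in(0,1)$ and put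
$$\Gamma_t(z)=\begin{cases}j\alpha\big(z/(1-(1-t)\nu)\big)&\text{if }|z|\le1-(1-t)\nu,\\ \Gamma_{t+(1-|z|)/\nu}\big(z/|z|\big)&\text{if }|z|\ge1-(1-t)\nu.\end{cases}$$
At $|z|=1-(1-t)\nu$ both lines give $j\alpha(z/|z|)$, at $|z|=1$ the second line is the given $\Gamma_t$, and at $t=1$ the map is $j\alpha$. If $\nu$ is small, $\alpha$ changes by less than $\frac{\delta_1}8$ between $z$ and the point used on the right, by uniform continuity. So each of the two stages adds less than $\frac{\delta_1}8$ to the distance of $p\Gamma_t$ from $\alpha$. In total $p\bar\beta$ is within $4\varepsilon'+\frac{\delta_1}4<\delta_1$ of $\alpha$.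

**Step 4: the homeomorphism.** By (Q) there is $\Phi:\partial_0\times I\to W$ with $p$-tracks of diameter $<\frac\varepsilon2$. As a homeomorphism it carries boundary to boundary, so $\Phi(\cdot,1)$ is a homeomorphism $\Phi_1:\partial_0\to\partial_1=G(X\times0)$. Then $\phi(x)=p\,\Phi_1^{-1}G(x,0)$ is a homeomorphism $X\to S^4$. The points $\phi(x)$ and $pG(x,0)$ lie on one $p$-track of $\Phi$, so
$$d(\phi(x),f(x))\le d(\phi(x),pG(x,0))+d(pG(x,0),f(x))<\tfrac\varepsilon2+\varepsilon'<\varepsilon.$$
This proves (α) for $Y=S^4$. $\square$
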